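\title{Truncated Semisimplicial Kan Complexes and the Ex/Lex Completion}

\begin{abstract}
Let $\mathcal{E}$ be a category with finite limits. The semisimplicial objects of $\mathcal{E}$ whose horn-filling maps are split epimorphisms form a fibration category. We prove that the ex/lex completion of $\mathcal{E}$, regarded as an $\infty$-category, is equivalent to the full subcategory of truncated objects in the $\infty$-categorical localization of this fibration category. Both sides are embedded in the $\infty$-category of presheaves of spaces on $\mathcal{E}$. There the image of the localization is characterized by a covering condition, which is inherited by finite limits and by realizations of groupoid objects. We also show that the whole localization is the limit of the tower of truncations of the ex/lex completion.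
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathcal{E}$ is a finitely complete $1$-category. We regard it as an $\infty$-category through its nerve, so its mapping spaces are discrete.

\subsection*{The ex/lex completion}
Finite limits suffice to say what an equivalence relation in $\mathcal{E}$ is, but not to form its quotient. The ex/lex completion adjoins quotients freely while keeping the finite limits. In an $\infty$-category the role of equivalence relations is played by groupoid objects.

Let $\mathcal{D}$ be an $\infty$-category with finite limits. A \emph{groupoid object} of $\mathcal{D}$ is a simplicial object $G_\bullet\colon\Delta^{op}\to\mathcal{D}$ such that $G_n\to G_S\times_{G_{\{s\}}}G_{S'}$ is an equivalence whenever $S,S'\subset[n]$ satisfy $S\cup S'=[n]$ and $S\cap S'=\{s\}$. Its \emph{geometric realization} $|G_\bullet|$ is its colimit. The \emph{\v{C}ech nerve} of a map $f\colon U\to X$ is the groupoid object $\check{C}(f)$ with $\check{C}(f)_n=U\times_X\cdots\times_XU$ ($n+1$ factors). An $\infty$-category $\mathcal{D}$ is \emph{exact} if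
\begin{itemize}
\item it has finite limits;
\item every groupoid object has a geometric realization;
\item these realizations are \emph{effective}, that is, the canonical map $G_\bullet\to\check{C}(G_0\to|G_\bullet|)$ is an equivalence, and \emph{stable under pullback}, that is, $Y$ is the realization of $Y\times_{|G_\bullet|}G_\bullet$ for every map $Y\to|G_\bullet|$.
\end{itemize}
The \emph{ex/lex completion} of $\mathcal{E}$ is an exact $\infty$-category $\mathcal{E}_{ex/lex}$ with a finite-limit-preserving functor $\mathcal{E}\to\mathcal{E}_{ex/lex}$ such that, for every exact $\mathcal{D}$, restriction is an equivalence from the $\infty$-category of functors $\mathcal{E}_{ex/lex}\to\mathcal{D}$ preserving finite limits and realizations of groupoid objects to the $\infty$-category of finite-limit-preserving functors $\mathcal{E}\to\mathcal{D}$.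

\subsection*{Kan complexes in $\mathcal{E}$}
Let $\Delta_+\subset\Delta$ be the subcategory of injective monotone maps, and let $s_+\mathcal{E}$ be the category of semisimplicial objects $\Delta_+^{op}\to\mathcal{E}$. For $X\in s_+\mathcal{E}$ and a finite semisimplicial set $K$, the \emph{matching object} $X^K$ is the limit of the objects $X_m$ over the simplices $\Delta^m\to K$; it is a finite limit, and $\mathcal{E}(A,X^K)$ is the set of semisimplicial maps $K\to\mathcal{E}(A,X)$. A map $f\colon X\to Y$ is a \emph{Kan fibration} if
\[
X_n\longrightarrow Y_n\times_{Y^{\Lambda^n_k}}X^{\Lambda^n_k}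
\]
is a split epimorphism for all $n\ge1$ and $0\le k\le n$. A map of $\mathcal{E}$ is a split epimorphism exactly when every $\mathcal{E}(A,-)$ sends it to a surjection, so $f$ is a Kan fibration exactly when each $\mathcal{E}(A,X)\to\mathcal{E}(A,Y)$ is a Kan fibration of semisimplicial sets. An object $X$ is a \emph{Kan complex} if $X\to1$ is a Kan fibration. Let $s_+\mathcal{E}_{fib}$ be the full subcategory of Kan complexes. Its fibrations are the Kan fibrations, and its \emph{weak equivalences} are the maps $f$ such that each $\mathcal{E}(A,f)$ induces a homotopy equivalence of geometric realizations. This is a fibration category (Proposition~\ref{prop:fibcat}). For a fibration category $\mathcal{C}$ we write $\mathrm{Ho}_\infty(\mathcal{C})$ for its $\infty$-categorical localization at the weak equivalences and $\mathrm{Ho}(\mathcal{C})$ for its homotopy category.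

\subsection*{The question}
How are these two constructions related? Let $\mathcal{S}$ be the $\infty$-category of spaces, let $\mathcal{P}(\mathcal{E})=\operatorname{Fun}(\mathcal{E}^{op},\mathcal{S})$, and let $y$ be the Yoneda embedding. One expects to find the completion inside $\mathcal{P}(\mathcal{E})$, by starting from the representables and closing under finite limits and realizations of groupoid objects. Representables take discrete values, finite limits do not raise the truncation level, and the realization of a groupoid object raises it by at most one. So every object obtained in this way is $n$-truncated for some $n$. Levels above $0$ do occur: if $\mathcal{E}$ is the category of finite sets and $H$ is a finite group, then the nerve of $H$ is a groupoid object of $\mathcal{E}$, and its realization in $\mathcal{P}(\mathcal{E})$ has the value $BH$ at the one-point set. A Kan complex $X$ in $\mathcal{E}$ also gives a presheaf of spaces, namely $A\mapsto|\mathcal{E}(A,X)|$, but this presheaf can have homotopy in infinitely many degrees (Example~\ref{ex:nontrunc}). The most one can hope for is therefore the following statement, conjectured in \cite{slides}.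

\begin{quote}
\emph{For every finitely complete $\mathcal{E}$, the ex/lex completion of the $\infty$-category $\mathcal{E}$ is equivalent to the full subcategory of $\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})$ on the objects that are $n$-truncated for some $n$.}
\end{quote}

Two results are quoted in \cite{slides} under the assumption that $\mathcal{E}$ is countably complete, or countably lextensive (finite limits and van Kampen countable coproducts). First, $s\mathcal{E}_{fib}\to s_+\mathcal{E}_{fib}$ is an equivalence of fibration categories, where $s\mathcal{E}_{fib}$ is the analogous fibration category of simplicial Kan complexes. Second, the full subcategory of set-truncated objects of $\mathrm{Ho}(s\mathcal{E}_{fib})$ is equivalent to the $1$-categorical ex/lex completion of $\mathcal{E}$. We do not use these results.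

\subsection*{The result}
For $X\in s_+\mathcal{E}$ put
\[
R(X)=\operatorname*{colim}_{\Delta_+^{op}}yX\in\mathcal{P}(\mathcal{E}).
\]
Let $\mathcal{I}\subset\mathcal{P}(\mathcal{E})$ be the full subcategory of objects equivalent to $R(X)$ for some Kan complex $X$. Let $\mathcal{E}_{ex}\subset\mathcal{P}(\mathcal{E})$ be the smallest full replete subcategory that contains the representables and is closed under finite limits and realizations of groupoid objects. Here closure under realizations means that $|G_\bullet|$ lies in the subcategory whenever $G_\bullet$ is a groupoid object of $\mathcal{P}(\mathcal{E})$ all of whose terms do.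

\begin{theorem}\label{thm:main}
Let $\mathcal{E}$ be a finitely complete $1$-category.
\begin{enumerate}
\item[(1)] The functor $R$ induces a fully faithful, finite-limit-preserving functor $\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})\to\mathcal{P}(\mathcal{E})$ with essential image $\mathcal{I}$. The class $\mathcal{I}$ contains the representables and is closed under finite limits and realizations of groupoid objects.
\item[(2)] The functor $y\colon\mathcal{E}\to\mathcal{E}_{ex}$ is the ex/lex completion of the $\infty$-category $\mathcal{E}$.
\item[(3)] The subcategory $\mathcal{E}_{ex}$ consists of exactly those objects of $\mathcal{I}$ that are $n$-truncated for some $n$.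
\end{enumerate}
Hence the conjecture holds.
\end{theorem}

\subsection*{The method}
The difficulty is that the two classes of presheaves are described in unrelated ways. An object of $\mathcal{I}$ is a single colimit of a diagram in $\mathcal{E}$ that need not be a groupoid object. An object of $\mathcal{E}_{ex}$ is an iterated quotient, and a presentation of it by one Kan complex has to be built using finite limits of $\mathcal{E}$ only. The bridge is an intrinsic description of $\mathcal{I}$ (Proposition~\ref{prop:crit}): a presheaf $F$ lies in $\mathcal{I}$ if and only if, for every $n$ and every family of $(n-1)$-spheres in $F$ parametrized by a representable, the presheaf of fillings of these spheres admits a surjection from a representable. Given this condition, one builds a Kan complex presenting $F$ degree by degree, choosing $X_n$ to cover the fillings of the spheres already constructed. This is where semisimplicial objects are convenient: such an object grows by one degree through an arbitrary map from a new object $X_n$ to a finite limit of the earlier ones, with no degenerate simplices that $X_n$ must accommodate.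

Section~\ref{sec:conv} fixes conventions, and Section~\ref{sec:example} works out the case of set-valued presheaves by hand. Sections~\ref{sec:degen} and~\ref{sec:filling} supply the homotopy theory of Kan semisimplicial sets. Sections~\ref{sec:hyper} and~\ref{sec:loc} prove part (1), Section~\ref{sec:exlex} proves part (2), and Section~\ref{sec:trunc} proves part (3). Section~\ref{sec:compl} describes all of $\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})$ in terms of $\mathcal{E}_{ex/lex}$ and recovers the $1$-categorical completion.

\section{Conventions and background}\label{sec:conv}

We fix a universe in which $\mathcal{E}$ is small, and we use the axiom of choice. Limits and colimits, including fiber products and fibers, are taken in the $\infty$-categorical sense. Discrete spaces are closed under limits, so a limit of sets is the same in $\mathcal{S}$ as in sets.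

\subsection*{Spaces}
Put $S^{-1}=\varnothing$. For spaces $B,K$ write $B^K=\operatorname{Map}(K,B)$.
\begin{enumerate}
\item[(S1)] A map of spaces is \emph{surjective} if it is surjective on $\pi_0$, equivalently, if all its fibers are nonempty. Surjections are stable under composition and base change.
\item[(S2)] Let $a\colon A\to B$ be a map and $k\ge0$. Since $B^{D^k}\simeq B$, a point of $A^{S^{k-1}}\times_{B^{S^{k-1}}}B^{D^k}$ is a point $b\in B$ with a map $\alpha$ from $S^{k-1}$ to the fiber $A_b$. The fiber over it of the comparison map
\[
A^{D^k}\longrightarrow A^{S^{k-1}}\times_{B^{S^{k-1}}}B^{D^k}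
\]
is the space of extensions of $\alpha$ to $D^k$. If nonempty, this space is a $k$-fold loop space $\Omega^k(A_b,x)$. In particular, $a$ is an equivalence if and only if the comparison map is surjective for all $k\ge0$, since this says that every fiber is nonempty and has trivial homotopy groups.
\item[(S3)] A tower $\cdots\to E_1\to E_0\to E_{-1}=*$ of surjections has nonempty limit. (Represent it by a tower of Kan fibrations; these are surjective on vertices.)
\item[(S4)] For $n\ge0$, a space is \emph{$n$-truncated} if $\pi_i=0$ for $i>n$ at all base points; it is $(-1)$-truncated if it is empty or contractible. The $n$-truncated spaces are closed under limits. A map is $n$-truncated if its fibers are; the $(-1)$-truncated maps are the monomorphisms. For $n\ge0$, a space $B$ is $n$-truncated if and only if its diagonal $B\to B\times B$, whose fibers are the path spaces of $B$, is $(n-1)$-truncated. An object $F$ of an $\infty$-category is $n$-truncated if all spaces $\operatorname{Map}(-,F)$ are.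
\end{enumerate}

\subsection*{Presheaves}
Limits and colimits in $\mathcal{P}(\mathcal{E})$ are computed pointwise, and $y$ preserves limits.
\begin{enumerate}
\item[(P1)] A map of presheaves is \emph{surjective} if it is so pointwise. Representables are \emph{projective}: since $\operatorname{Map}(yA,F)=F(A)$, every map $yA\to F'$ lifts, up to homotopy, through any surjection $F\to F'$. A presheaf $F$ is \emph{coverable} if there is a surjection $yA\to F$ with $A\in\mathcal{E}$.
\item[(P2)] Colimits in $\mathcal{P}(\mathcal{E})$ are stable under pullback, and groupoid objects are effective, because this holds in $\mathcal{S}$. For a map $f\colon U\to F$, the induced map $|\check{C}(f)|\to F$ is the monomorphism given pointwise by the inclusion of the components hit by $f$. Thus $f$ is surjective if and only if $F=|\check{C}(f)|$, and $G_0\to|G_\bullet|$ is surjective for every groupoid object $G_\bullet$.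
\item[(P3)] For a finite complex $K$, the cotensor $F^K$ is given by $F^K(A)=F(A)^K$; it is the limit of the constant $K$-shaped diagram on $F$, a finite limit. A full replete subcategory that contains the terminal object and is closed under pullbacks is closed under all finite limits, in particular under these cotensors.
\item[(P4)] We have $F^{D^n}\simeq F$, and restriction $F^{D^n}\to F^{S^{n-1}}$ is the \emph{constant map} $F\to F^{S^{n-1}}$. Since $S^n=D^n\sqcup_{S^{n-1}}D^n$, we have $F^{S^n}=F\times_{F^{S^{n-1}}}F$, and the constant map $F\to F^{S^n}$ is the diagonal of the constant map $F\to F^{S^{n-1}}$.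
\end{enumerate}

\subsection*{Semisimplicial sets and their realization}
Let $U\colon\mathrm{sSet}\to\mathrm{ssSet}$ be the forgetful functor from simplicial to semisimplicial sets and let $\Phi$ be its left adjoint, with unit $\eta$. We write $\Delta[n]$ for the simplicial simplex and $\Delta^n$ for the representable semisimplicial set, whose simplices are the nonempty subsets of $[n]$. The boundary $\partial\Delta^n$ omits the top simplex, and the horn $\Lambda^n_k$ omits the top simplex and its face $d_k$. Then $\Phi\Delta^n=\Delta[n]$, and $\Phi$ sends boundaries and horns to the simplicial boundaries and horns. The terminal semisimplicial set is $T=U\Delta[0]$; it has one simplex $e_m$ in each dimension $m\ge0$. Every monomorphism of semisimplicial sets is a transfinite composite of pushouts of boundary inclusions $\partial\Delta^a\to\Delta^a$: attach the missing simplices one at a time, in order of dimension.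

For $K\in\mathrm{ssSet}$ let $|K|=\operatorname{colim}_{\Delta_+^{op}}K\in\mathcal{S}$. For a simplicial set $V$ let $|V|=\operatorname{colim}_{\Delta^{op}}V$, which is the homotopy type of the usual geometric realization. There are two natural comparisons.
\begin{enumerate}
\item[(T1)] The map $|UV|\to|V|$ is an equivalence, because $\Delta_+^{op}\subset\Delta^{op}$ is cofinal \cite[6.5.3.7]{HTT}. In particular $|T|\simeq*$.
\item[(T2)] The composite $|K|\to|U\Phi K|\to|\Phi K|$ is an equivalence. Both sides send the attachment of a simplex to a pushout in $\mathcal{S}$, both preserve transfinite composites of monomorphisms, and both are contractible on $\Delta^n$; induct on dimension and on the attachments.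
\end{enumerate}
The topological realization of $K$ is that of $\Phi K$, so by (T2) it has the homotopy type $|K|$. Hence $|\Delta^n|\simeq|\Lambda^n_k|\simeq*$ and $|\partial\Delta^n|\simeq S^{n-1}$. Since $R(X)(A)=|\mathcal{E}(A,X)|$, a map $f$ of Kan complexes in $\mathcal{E}$ is a weak equivalence if and only if $R(f)$ is an equivalence. For $K$ finite and $F$ in $\mathcal{S}$ or $\mathcal{P}(\mathcal{E})$, we write $F^K$ for $F^{|K|}$. So $F^{\Delta^n}\simeq F$, $F^{\partial\Delta^n}\simeq F^{S^{n-1}}$ and $F^{\partial\Delta^0}=1$.

\subsection*{Fibration categories}
A \emph{fibration category with all objects fibrant} is a category $\mathcal{C}$ with a terminal object and classes of weak equivalences and fibrations such that: both classes contain the isomorphisms; fibrations are closed under composition; weak equivalences satisfy two-out-of-six; every map $X\to1$ is a fibration; pullbacks along fibrations exist; fibrations and trivial fibrations (fibrations that are weak equivalences) are stable under base change; and every map is a weak equivalence followed by a fibration. We use two theorems about the localization $\gamma\colon\mathcal{C}\to\mathcal{L}=\mathrm{Ho}_\infty(\mathcal{C})$.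
\begin{enumerate}
\item[(L1)] The functor $\gamma$ is essentially surjective, and every map $\gamma X\to\gamma Y$ is homotopic to $\gamma(f)\gamma(w)^{-1}$ for a weak equivalence $w\colon X'\to X$ and a map $f\colon X'\to Y$. (The homotopy category of $\mathcal{L}$ is the $1$-categorical localization, and K.~Brown's description of its maps applies.)
\item[(L2)] The $\infty$-category $\mathcal{L}$ has finite limits, and $\gamma$ preserves the terminal object and pullback squares along fibrations \cite[\S7.5, Prop.~7.5.6]{Cisinski}.
\end{enumerate}

\section{The set-valued case by hand}\label{sec:example}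

Both halves of the argument are visible for presheaves of sets. Let $d_0,d_1\colon X_1\to X_0$ be maps in $\mathcal{E}$. For $a,b\in\mathcal{E}(A,X_0)$ write $a\sim b$ if there is $e\in\mathcal{E}(A,X_1)$ with $d_1e=a$ and $d_0e=b$. Assume that $\sim$ is an equivalence relation on $\mathcal{E}(A,X_0)$ for every $A$. The map $(d_1,d_0)\colon X_1\to X_0\times X_0$ is not assumed to be a monomorphism. Let $F$ be the presheaf of sets $F(A)=\mathcal{E}(A,X_0)/{\sim}$.

\begin{proposition}\label{prop:sets}
The presheaf $F$ lies in $\mathcal{E}_{ex}$, where it is obtained from representables by finite limits and two quotients of equivalence relations. It also lies in $\mathcal{I}$.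
\end{proposition}

\begin{proof}
\emph{$F$ lies in $\mathcal{E}_{ex}$.} Let $G=yX_0\times_FyX_0\subset y(X_0\times X_0)$ be the presheaf of related pairs. It is the image of $yX_1$, so it has to be produced as a quotient first. Since $G\to y(X_0\times X_0)$ is a monomorphism, the \v{C}ech nerve of the surjection $yX_1\to G$ has terms
\[
yX_1\times_G\cdots\times_GyX_1=y\bigl(X_1\times_{X_0\times X_0}\cdots\times_{X_0\times X_0}X_1\bigr),
\]
which are representable. Its realization is $G$ by (P2), so $G\in\mathcal{E}_{ex}$. The \v{C}ech nerve of the surjection $yX_0\to F$ has terms $yX_0$, $G$, $G\times_{yX_0}G$, \dots, all in $\mathcal{E}_{ex}$, and its realization is $F$. Both \v{C}ech nerves are nerves of equivalence relations of presheaves of sets.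

\emph{$F$ lies in $\mathcal{I}$.} For $n\ge2$ let $X_n$ be the finite limit whose generalized elements are families of vertices $x_i$ ($0\le i\le n$) and edges $e_{ij}$ ($i<j$) with $d_1e_{ij}=x_i$ and $d_0e_{ij}=x_j$; faces forget one vertex. Fix $A$ and put $Z=\mathcal{E}(A,X)$. For $K\subset\Delta^n$, a map $K\to Z$ is a labeling of the vertices and edges of $K$. A horn $\Lambda^1_k$ is filled by reflexivity. In a horn $\Lambda^2_k$ the two given edges make all three vertices equivalent, so the third edge can be chosen, and the three edges form a $2$-simplex. A horn $\Lambda^n_k$ with $n\ge3$ contains every edge of $\Delta^n$, so it has a unique filler. Thus $X$ is a Kan complex.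

Now $Z=\coprod_{c\in F(A)}Z_c$, where $Z_c$ consists of the simplices with vertices in the class $c$. Every map $\partial\Delta^n\to Z_c$ extends to $\Delta^n$: for $n=0$ because $c$ is nonempty, for $n=1$ by the definition of $\sim$, and for $n\ge2$ because $\partial\Delta^n$ contains every edge. Hence maps into $Z_c$ extend along every monomorphism. In particular $Z_c$ is a retract of its cone, obtained by adjoining a vertex and, for each $m$-simplex $z$, an $(m+1)$-simplex with $0$-th face $z$. The realization of the cone is contractible, so $|Z_c|\simeq*$. Therefore $|Z|\to F(A)$ is an equivalence, naturally in $A$, and $R(X)\simeq F$.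
\end{proof}

Two features of this proof generalize. In the second half, $X_n$ was chosen so that
\[
yX_n\longrightarrow yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F
\]
is surjective. The target is $F$ for $n=0$ and $G$ for $n=1$. For $n\ge2$ it is $yX^{\partial\Delta^n}$, because $F^{S^{n-1}}=F$ for discrete $F$ and connected $S^{n-1}$, and no further choice is needed. For a general presheaf of spaces a new cover has to be chosen in every degree; this leads to hypercovers and to Proposition~\ref{prop:crit}. In the first half, $F$ was recovered from a cover and its kernel $G$, and the map from $G$ to a representable is one truncation level lower than $F$; this is the induction of Section~\ref{sec:trunc}.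

\section{Degeneracies for Kan semisimplicial sets}\label{sec:degen}

To compare simplices of a Kan semisimplicial set $Z$ with the homotopy theory of $|Z|$, we want function complexes, and these are available for simplicial sets. So we show that a Kan semisimplicial set admits degeneracies, and that they can be chosen compatibly with a Kan fibration. The degeneracies depend on choices and will be applied to each $\mathcal{E}(A,X)$ separately. This does no harm: they serve only to prove the surjectivity statements of Section~\ref{sec:filling}, which do not mention them. No degeneracies are ever constructed in $\mathcal{E}$.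

A map of semisimplicial sets is \emph{anodyne} if it lies in the smallest class containing the horn inclusions and closed under pushouts, transfinite composites and retracts. Anodyne maps are monomorphisms and have the left lifting property against Kan fibrations. We use two elementary facts. If $K,K'\subset L$, then $K'\to K\cup K'$ is a pushout of $K\cap K'\to K$. If $L\setminus K$ consists of an $n$-simplex $x$ and its face $d_kx$, and $d_ix\in K$ for $i\ne k$, then $K\to L$ is a pushout of $\Lambda^n_k\to\Delta^n$.

A simplicial structure on $X$ assigns to $x\in X_n$ the map $U\Delta[n]\to X$, $\theta\mapsto\theta^*x$. When structure has been chosen below dimension $n$, this map is prescribed on $\Delta^n\subset U\Delta[n]$ (the injective $\theta$) and on $U\partial\Delta[n]$ (the nonsurjective $\theta$). The problem is thus to extend along $J_n\to U\Delta[n]$, where $J_n=U\partial\Delta[n]\cup\Delta^n$.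

Consider $n=0$. Given a vertex $x$ of a Kan semisimplicial set, we need a degenerate edge at $x$. Fill $\Lambda^1_1$ to get an edge $\varepsilon$ ending at $x$. Then fill the horn $\Lambda^2_0$ whose faces $d_1$ and $d_2$ both equal $\varepsilon$. The new face $d_0$ is a loop at $x$, and it is a good candidate for the degenerate edge. Step (b) below continues this in all dimensions, and joins reduce general $n$ to $n=0$.

\subsection*{Joins}
Put $K_{-1}=*$ for every semisimplicial set $K$, and define
\[
(K\star L)_m=\coprod_{i+1+j=m,\ i,j\ge-1}K_i\times L_j\qquad(m\ge0),
\]
where $d_l$ acts on $K_i\times L_j$ as $d_l$ on the first factor if $l\le i$ and as $d_{l-i-1}$ on the second otherwise. The join is associative with unit $\varnothing$, satisfies $\Delta^a\star\Delta^b=\Delta^{a+1+b}$, and preserves monomorphisms and connected colimits in each variable. For monomorphisms $f\colon A\subset B$ and $g\colon C\subset D$ let $f\mathbin{\hat\star}g$ be the inclusion $A\star D\cup B\star C\to B\star D$.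

\begin{lemma}\label{lem:anodyne}
The inclusion $J_n\to U\Delta[n]$ is anodyne.
\end{lemma}

\begin{proof}
(a) \emph{If $f$ is a monomorphism and $g$ is anodyne, then $f\mathbin{\hat\star}g$ and $g\mathbin{\hat\star}f$ are anodyne.} Fix one variable. A pushout of $f$ gives a pushout of $f\mathbin{\hat\star}g$, and a retract gives a retract. For a composite $A\subset B\subset B'$, the inclusion $A\star D\cup B'\star C\subset B'\star D$ factors through $B\star D\cup B'\star C$; the first step is a pushout of $(A\subset B)\mathbin{\hat\star}g$, and the second is $(B\subset B')\mathbin{\hat\star}g$. Transfinite composites decompose in the same way, one step for each stage. The roles of the two variables are symmetric in these arguments. So it suffices to treat $f=(\partial\Delta^a\to\Delta^a)$ and $g=(\Lambda^b_k\to\Delta^b)$ with $a\ge0$, $b\ge1$. A simplex of $\Delta^a\star\Delta^b$ is a pair of subsets $(S,S')$, not both empty. It is missing from the source of $f\mathbin{\hat\star}g$ exactly when $S=[a]$ and $S'$ is $[b]$ or $[b]\setminus\{k\}$. So $f\mathbin{\hat\star}g$ is $\Lambda^{a+1+b}_{a+1+k}\to\Delta^{a+1+b}$. With the factors exchanged, the omitted vertex has index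 $k$, and $g\mathbin{\hat\star}f$ is $\Lambda^{a+1+b}_k\to\Delta^{a+1+b}$.

(b) \emph{The inclusion of $t=\{e_0\}$ in $T$ is anodyne.} Let $c=\Delta^0$. Since $T$ is terminal, the composite $T\subset c\star T\to T$ is the identity, so $t\to T$ is a retract of $t\to c\star T$. The simplices of $c\star T$ are $c$, the $e_m$ and the $c\star e_m$. First attach the pair $(c,\,c\star e_0)$: the edge $c\star e_0$ has $d_0=e_0$ and $d_1=c$, so this is an attachment along $\Lambda^1_1$. Then for $m=1,2,\dots$ attach the pair $(e_m,\,c\star e_m)$: the $(m+1)$-simplex $c\star e_m$ has $d_0=e_m$ and $d_i=c\star e_{m-1}$ for $i\ge1$, so this is an attachment along $\Lambda^{m+1}_0$.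

(c) A monotone map $[m]\to[n]$ is a nonempty word $0^{k_0}1^{k_1}\cdots n^{k_n}$, and faces delete letters. Thus $U\Delta[n]=T^{\star(n+1)}$, the subobject $\Delta^n=t^{\star(n+1)}$ consists of the words with all $k_l\le1$, and $U\partial\Delta[n]$ consists of the words with some $k_l=0$. For $0\le i\le n+1$ let $J^i$ be the union of $U\partial\Delta[n]$ with the words that have all $k_l\ge1$ and $k_l=1$ for $l\ge i$. Deleting a letter from such a word gives a word of the same kind or one with some $k_l=0$, so $J^i$ is a subobject. We have $J^0=J_n$ and $J^{n+1}=U\Delta[n]$. For $0\le i\le n$ consider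
\[
(\varnothing\to T)^{\hat\star i}\mathbin{\hat\star}(t\to T)\mathbin{\hat\star}(\varnothing\to t)^{\hat\star(n-i)},
\]
which is anodyne by (a) and (b). Its target is the set of words with $k_l\le1$ for $l>i$. Its source consists of those among them with some $k_l=0$ or with $k_i\le1$. A word of the target with all $k_l\ge1$ has $k_l=1$ for $l>i$, so it lies in $J^i$ exactly when $k_i\le1$; hence the source is the intersection of the target with $J^i$. The union of the target with $J^i$ is $J^{i+1}$. So $J^i\to J^{i+1}$ is a pushout of an anodyne map.
\end{proof}

\begin{lemma}\label{lem:degen}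
Let $p\colon X\to Y$ be a Kan fibration of semisimplicial sets with $Y=U\tilde Y$ for a simplicial set $\tilde Y$. Then there is a simplicial set $\tilde X$ with $U\tilde X=X$ such that $p\colon\tilde X\to\tilde Y$ is a simplicial map, and this map is a Kan fibration. In particular, taking $Y=T$, every Kan semisimplicial set underlies a Kan simplicial set.
\end{lemma}

\begin{proof}
For monotone $\theta\colon[m]\to[k]$ let $\theta_*\colon U\Delta[m]\to U\Delta[k]$ be composition with $\theta$. By induction on $n$ we construct, for $x\in X_n$, semisimplicial maps $\varphi_x\colon U\Delta[n]\to X$ with $\varphi_x(\mathrm{id})=x$ and $p\varphi_x(\theta)=\theta^*p(x)$, such that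
\[
(*)\qquad\varphi_{\varphi_x(\theta)}=\varphi_x\circ\theta_*\quad\text{for all monotone }\theta\colon[m]\to[k]\text{ and }x\in X_k.
\]
Since $\varphi_x$ is semisimplicial, $\varphi_x(\iota)=\iota^*x$ for injective $\iota$, so for such $\iota$ condition $(*)$ reads $\varphi_{\iota^*x}=\varphi_x\iota_*$. Given these maps, put $\theta^*x=\varphi_x(\theta)$. This extends the face maps, it is functorial because $\varphi_{\varphi_x(\theta)}(\psi)=\varphi_x(\theta\psi)$, and it makes $p$ simplicial. The simplicial map $p$ is a Kan fibration because the simplicial horn inclusions are the images under $\Phi$ of the semisimplicial ones.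

Suppose $\varphi_z$ is defined for $\dim z<n$, with $(*)$ for $m,k<n$. Call $x\in X_n$ \emph{degenerate} if $x=\varphi_z(s)$ for a surjection $s\colon[n]\to[m]$ with $m<n$ and some $z\in X_m$.

\emph{Degenerate $x$.} Condition $(*)$ forces $\varphi_x=\varphi_zs_*$, and we take this as the definition. Then $\varphi_x(\mathrm{id})=x$, and $p\varphi_x(\theta)=\theta^*s^*p(z)=\theta^*p(x)$. We must show independence of $(z,s)$. Let $(z',s')$ be a representation of $x$ with $m'=\dim z'$ minimal, and let $(z,s)$ be any representation. Let $d,d'$ be monotone sections of $s,s'$. Then $d^*x=\varphi_z(sd)=z$ and $d^*x=\varphi_{z'}(s'd)$, so $(*)$ gives $\varphi_z=\varphi_{z'}(s'd)_*$. Exchanging the roles, $z'=d'^*x=\varphi_z(sd')$, and therefore $z'=\varphi_{z'}(s'dsd')$. Suppose $s'dsd'\ne\mathrm{id}$. A monotone self-map of $[m']$ other than the identity factors as $\iota\pi$ through $[r]$ with $r<m'$, $\pi$ surjective and $\iota$ injective. With $w=\iota^*z'$, condition $(*)$ for $\iota$ gives $z'=\varphi_w(\pi)$, and then $(*)$ for $\pi$ gives $\varphi_{z'}=\varphi_w\pi_*$. So $x=\varphi_{z'}(s')=\varphi_w(\pi s')$, contradicting minimality. Hence $s'dsd'=\mathrm{id}$ for all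 sections $d,d'$. Given $i\in[n]$, choose $d'$ with $d'(s'(i))=i$; then $s'ds(i)=s'dsd'(s'(i))=s'(i)$. Thus $s'ds=s'$, and $\varphi_zs_*=\varphi_{z'}(s'ds)_*=\varphi_{z'}s'_*$.

\emph{Nondegenerate $x$.} Define $J_n\to X$ by sending $\mathrm{id}$ to $x$ and a nonsurjective $\theta=\delta\theta'$, with $\delta\colon[k]\to[n]$ injective and $k<n$, to $\varphi_{\delta^*x}(\theta')$. This does not depend on the factorization: if $\theta=\iota\pi$ is the image factorization, then $\iota=\delta\varepsilon$ and $\theta'=\varepsilon\pi$ with $\varepsilon$ injective, and $(*)$ for $\varepsilon$ gives $\varphi_{\delta^*x}(\varepsilon\pi)=\varphi_{\varepsilon^*\delta^*x}(\pi)=\varphi_{\iota^*x}(\pi)$. The map is semisimplicial on $U\partial\Delta[n]$, since $\theta\alpha=\delta(\theta'\alpha)$ for injective $\alpha$ and $\varphi_{\delta^*x}$ is semisimplicial. It sends an injective $\delta\neq\mathrm{id}$ to $\varphi_{\delta^*x}(\mathrm{id})=\delta^*x$, so it is semisimplicial on $\Delta^n$. It lies over $\theta\mapsto\theta^*p(x)$, since $p\varphi_{\delta^*x}(\theta')=\theta'^*\delta^*p(x)$. By Lemma~\ref{lem:anodyne} it extends to a map $\varphi_x\colon U\Delta[n]\to X$ over $Y$.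

\emph{Condition $(*)$ for $m,k\le n$ with $m=n$ or $k=n$.} It is trivial for $\theta=\mathrm{id}$. Otherwise let $\theta=\iota\pi$ be the image factorization.
\begin{itemize}
\item Let $k=n$ and let $x$ be nondegenerate. As $m\le n$ and $\theta\ne\mathrm{id}$, the map $\theta$ is not surjective. By construction $\varphi_x(\theta\psi)=\varphi_{\iota^*x}(\pi\psi)$ for all $\psi$, so $\varphi_x\theta_*=\varphi_{\iota^*x}\pi_*$ and $\varphi_x(\theta)=\varphi_{\iota^*x}(\pi)$. The claim becomes $(*)$ for $\iota^*x$ and $\pi$. This holds by induction if $m<n$ and by the definition of $\varphi$ on degenerate simplices if $m=n$.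
\item Let $k<n$ and $m=n$. By $(*)$ for $\iota$, the simplex $\varphi_x(\theta)=\varphi_{\iota^*x}(\pi)$ is degenerate, so $\varphi_{\varphi_x(\theta)}=\varphi_{\iota^*x}\pi_*=\varphi_x\iota_*\pi_*=\varphi_x\theta_*$.
\item Let $k=n$ and let $x=\varphi_z(s)$ be degenerate. Then $\varphi_x\theta_*=\varphi_z(s\theta)_*$ and $\varphi_x(\theta)=\varphi_z(s\theta)$, so the claim is $(*)$ for $z$ and $s\theta$. As $\dim z<n$, this is the induction hypothesis if $m<n$ and the previous case if $m=n$. \qedhere
\end{itemize}
\end{proof}

\section{Filling spheres up to homotopy}\label{sec:filling}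

This section translates the Kan condition into a statement about spaces. Roughly, $Z$ is Kan with realization $B$ exactly when every filling in $B$ of a combinatorial sphere in $Z$ is realized by a simplex of $Z$.

For $Z\in\mathrm{ssSet}$ and finite $K$ write $Z(K)=\operatorname{Hom}(K,Z)$. Composition with the unit $Z\to\operatorname{const}|Z|$ in $\operatorname{Fun}(\Delta_+^{op},\mathcal{S})$ gives a map
\[
\kappa\colon Z(K)\to\operatorname{Map}(K,\operatorname{const}|Z|)=|Z|^K,
\]
natural in $K$ and $Z$. It is the action $f\mapsto|f|$ of realization on maps. A \emph{pair} $(Z,B)$ is a semisimplicial set $Z$ with a map of spaces $|Z|\to B$; composing with $\kappa$ gives maps $Z(K)\to B^K$. Put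
\[
Q_n(Z,B)=Z(\partial\Delta^n)\times_{B^{\partial\Delta^n}}B^{\Delta^n},\qquad Q_nZ=Q_n(Z,|Z|).
\]
A point of $Q_n(Z,B)$ is a map $\partial\Delta^n\to Z$ together with a filling of the resulting sphere in $B$. An $n$-simplex of $Z$ determines such a point, which gives a natural map $Z_n\to Q_n(Z,B)$.

A \emph{map of pairs} $(Z,B)\to(Y,C)$ consists of maps $p\colon Z\to Y$ and $B\to C$ and a commutative square in $\mathcal{S}$ with the maps $|Z|\to B$ and $|Y|\to C$. Let $\Sigma_n(p)=Z(\partial\Delta^n)\times_{Y(\partial\Delta^n)}Y_n$ be the set of lifting problems of $\partial\Delta^n\to\Delta^n$ against $p$. Consider the diagram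
\[
\begin{array}{ccccc}
Z(\partial\Delta^n)&\to&Y(\partial\Delta^n)&\leftarrow&Y_n\\
\downarrow&&\downarrow&&\downarrow\\
B^{\partial\Delta^n}&\to&C^{\partial\Delta^n}&\leftarrow&C^{\Delta^n}\\
\uparrow&&\uparrow&&\|\\
B^{\Delta^n}&\to&C^{\Delta^n}&=&C^{\Delta^n}.
\end{array}
\]
Computing its limit by columns first and by rows first gives
\begin{equation}\label{eq:rearr}
Q_n(Z,B)\times_{Q_n(Y,C)}Y_n\;\simeq\;\Sigma_n(p)\times_{B^{\partial\Delta^n}\times_{C^{\partial\Delta^n}}C^{\Delta^n}}B^{\Delta^n}.
\end{equation}

\begin{lemma}\label{lem:kan-surj}
\begin{enumerate}
\item[(i)] If $Z$ is Kan and $K$ is finite, then $\kappa\colon Z(K)\to|Z|^K$ is surjective.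
\item[(ii)] If $p\colon X\to Y$ is a Kan fibration between Kan semisimplicial sets, then $X_n\to Q_nX\times_{Q_nY}Y_n$ is surjective for all $n\ge0$.
\item[(iii)] If $X$ is Kan, then $X_n\to Q_nX$ is surjective for all $n\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $V$ be a Kan simplicial set and let $M_K(V)$ be the function complex of maps $\Phi K\to V$. It is a Kan complex representing $\operatorname{Map}(|\Phi K|,|V|)$, naturally in $K$ and $V$, with a vertex $v$ corresponding to $|v|$. By (T1) and (T2) it represents $|UV|^K$. If $f\colon K\to UV$ has adjoint $v\colon\Phi K\to V$, then $f=U(v)\circ\eta_K$, so $|f|$ corresponds to $|v|$ under these equivalences. Thus $\kappa$ becomes the inclusion of the set of vertices of $M_K(V)$. Every component of a simplicial set contains a vertex, so (i) follows by writing $Z=UV$ with Lemma~\ref{lem:degen}.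

For (ii), use Lemma~\ref{lem:degen} twice to choose $\tilde Y$ and then $\tilde X$, with $p\colon\tilde X\to\tilde Y$ a Kan fibration of Kan simplicial sets. Since $\partial\Delta[n]\to\Delta[n]$ is a monomorphism, the map
\[
M_{\Delta^n}(\tilde X)\to M_{\partial\Delta^n}(\tilde X)\times_{M_{\partial\Delta^n}(\tilde Y)}M_{\Delta^n}(\tilde Y)
\]
is a Kan fibration, and its target is a homotopy pullback because $M_{\Delta^n}(\tilde Y)\to M_{\partial\Delta^n}(\tilde Y)$ is a Kan fibration of Kan complexes. By \eqref{eq:rearr}, the fiber of $Q_nX\times_{Q_nY}Y_n\to\Sigma_n(p)$ over $(x_\partial,y)$ is represented by the strict fiber of this Kan fibration over the vertex $(x_\partial,y)$. Each component of the strict fiber contains a vertex, which is a simplex $x\in X_n$ with boundary $x_\partial$ and $px=y$. Part (iii) is the case $Y=T$, where $T_n=*$ and $Q_nT\simeq*$ by (T1).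
\end{proof}

The converse needs no hypothesis relating $B$ to $|Z|$, and this freedom is what will let us recognize both fibrations and presentations of a given presheaf.

\begin{lemma}\label{lem:surj-kan}
\begin{enumerate}
\item[(i)] Let $(Z,B)\to(Y,C)$ be a map of pairs such that $Z_n\to Q_n(Z,B)\times_{Q_n(Y,C)}Y_n$ is surjective for all $n\ge0$. Then $p\colon Z\to Y$ is a Kan fibration.
\item[(ii)] Let $(Z,B)$ be a pair such that $Z_n\to Q_n(Z,B)$ is surjective for all $n\ge0$. Then $Z$ is Kan and $|Z|\to B$ is an equivalence.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $n\ge1$, let $y\in Y_n$, and let $h\colon\Lambda^n_k\to Z$ lie over $y$. The idea is to fill the horn in $B$, where this costs nothing, and then to realize the filling in $Z$ in two steps: first the missing face, then the top simplex.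

For $K\subset\Delta^n$ let $E(K)$ be the fiber of $B^K\to C^K$ over the image of $y|_K$. A map $K\to Z$ over $y|_K$ determines a point of $E(K)$, naturally in $K$. Taking fibers over the image of $y$ in \eqref{eq:rearr}, the hypothesis says the following for each face $\sigma\cong\Delta^m$ of $\Delta^n$, including $\Delta^n$ itself. Given $z\colon\partial\sigma\to Z$ over $y$, a point $b\in E(\sigma)$, and a path in $E(\partial\sigma)$ from $b|_{\partial\sigma}$ to $z$, there is a simplex $w\in Z_m$ over $y|_\sigma$ with boundary $z$, and a path in $E(\sigma)$ from $b$ to $w$ whose restriction to $\partial\sigma$ is homotopic to the given path.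

Since $|\Lambda^n_k|\to|\Delta^n|$ is an equivalence, so is $E(\Delta^n)\to E(\Lambda^n_k)$. Choose $b\in E(\Delta^n)$ and a path $\beta$ from $b|_{\Lambda^n_k}$ to $h$. Let $\sigma$ be the face $d_k$; then $\partial\sigma\subset\Lambda^n_k$. Applying the hypothesis to $h|_{\partial\sigma}$, $b|_\sigma$ and $\beta|_{\partial\sigma}$, we get $w\in Z_{n-1}$ over $d_ky$ with boundary $h|_{\partial\sigma}$, and a path $\beta'$ from $b|_\sigma$ to $w$ compatible with $\beta$. The pushout $\partial\Delta^n=\Lambda^n_k\cup_{\partial\sigma}\sigma$ remains a pushout after realization, so $E(\partial\Delta^n)=E(\Lambda^n_k)\times_{E(\partial\sigma)}E(\sigma)$. Hence $\beta$ and $\beta'$ give a path from $b|_{\partial\Delta^n}$ to $h\cup w$. Applying the hypothesis to $\Delta^n$ gives an $n$-simplex of $Z$ over $y$ with boundary $h\cup w$, which fills the horn.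

(ii) Part (i) with $(Y,C)=(T,*)$ shows that $Z$ is Kan. For $k\ge0$ consider the composite
\[
Z_k\to Z(\partial\Delta^k)\times_{B^{\partial\Delta^k}}B^{\Delta^k}\to|Z|^{\partial\Delta^k}\times_{B^{\partial\Delta^k}}B^{\Delta^k}.
\]
The first map is surjective by hypothesis, and the second is a base change of the surjection of Lemma~\ref{lem:kan-surj}(i). The composite factors through the comparison map from $|Z|^{\Delta^k}$, which is therefore surjective. By (S2), $|Z|\to B$ is an equivalence.
\end{proof}

\begin{lemma}\label{lem:pullback}
Let $p\colon X\to Y$ be a Kan fibration of Kan semisimplicial sets, let $Z\to Y$ be a map with $Z$ Kan, and let $W=X\times_YZ$. Then $|W|\to|X|\times_{|Y|}|Z|$ is an equivalence.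
\end{lemma}

\begin{proof}
Let $B=|X|\times_{|Y|}|Z|$. Each of $W(\partial\Delta^n)$, $B^{\partial\Delta^n}$, $B^{\Delta^n}$ is the pullback of the corresponding spaces for $X,Y,Z$, so interchanging limits gives $Q_n(W,B)=Q_nX\times_{Q_nY}Q_nZ$. The map from $W_n$ is the composite
\[
X_n\times_{Y_n}Z_n\to(Q_nX\times_{Q_nY}Y_n)\times_{Y_n}Z_n=Q_nX\times_{Q_nY}Z_n\to Q_nX\times_{Q_nY}Q_nZ.
\]
The two maps are base changes of the surjections in parts (ii) and (iii) of Lemma~\ref{lem:kan-surj}. Apply Lemma~\ref{lem:surj-kan}(ii).
\end{proof}

\section{Hypercovers and the class $\mathcal{I}$}\label{sec:hyper}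

\subsection*{Semisimplicial objects degree by degree}
Let $\Gamma_n=(\Delta_{+,\le n})^{op}$, with $\Gamma_{-1}=\varnothing$. Let $\Pi_n$ be the opposite of the poset of proper nonempty subsets of $[n]$; sending a subset $S$ to the ordinal $[\,|S|-1\,]$ gives a functor $\Pi_n\to\Gamma_{n-1}$. Let $\mathcal{D}$ be an $\infty$-category with finite limits. For $V\colon\Gamma_{n-1}\to\mathcal{D}$ put $M_nV=\lim_{\Pi_n}V$. We write $V_{\le n}$ and $V_{<n}$ for restrictions to $\Gamma_n$ and $\Gamma_{n-1}$.
\begin{enumerate}
\item[(R1)] \emph{An extension of $V\colon\Gamma_{n-1}\to\mathcal{D}$ to $\Gamma_n$ is the same as an object $V_n$ with a map $V_n\to M_nV$.} In $\Gamma_n$ the object $[n]$ receives no map other than its identity, and its maps to objects of $\Gamma_{n-1}$ are the proper nonempty subsets of $[n]$. So a nondegenerate simplex of $N(\Gamma_n)$ involving $[n]$ starts at $[n]$ and continues as a chain in $\Pi_n$. This gives a pushout of simplicial sets along a monomorphism, $N(\Gamma_n)=N(\Gamma_{n-1})\sqcup_{N(\Pi_n)}N(\Pi_n)^{\triangleleft}$. Hence an extension is a cone over $V|_{\Pi_n}$.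
\item[(R2)] \emph{For $V,W\colon\Gamma_n\to\mathcal{D}$,}
\[
\operatorname{Map}(V,W)=\operatorname{Map}(V_{<n},W_{<n})\times_{\operatorname{Map}(V_n,M_nW)}\operatorname{Map}(V_n,W_n).
\]
Let $j\colon\Gamma_{n-1}\to\Gamma_n$ and $k\colon\{[n]\}\to\Gamma_n$ be the inclusions, with right Kan extensions $j_*,k_*$. By the description of $\Gamma_n$ in (R1), $j_*j^*W$ is $M_nW$ at $[n]$ and $W_m$ at $[m]$ for $m<n$, while $k_*D$ is $D$ at $[n]$ and terminal elsewhere. The naturality square of the unit of $k^*\dashv k_*$ at $W\to j_*j^*W$ gives a map $W\to j_*j^*W\times_{k_*M_nW}k_*W_n$. At $[n]$ its target is $M_nW\times_{M_nW}W_n=W_n$, and at $[m]$ it is $W_m\times_11=W_m$, so it is an equivalence. Apply $\operatorname{Map}(V,-)$.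
\item[(R3)] Since $N(\Delta_+^{op})=\bigcup_nN(\Gamma_n)$, a compatible sequence of functors on the $\Gamma_n$ is a functor on $\Delta_+^{op}$, and $\operatorname{Map}(V,W)=\lim_n\operatorname{Map}(V_{\le n},W_{\le n})$.
\end{enumerate}

Now fix $F\in\mathcal{P}(\mathcal{E})$ and take $\mathcal{D}=\mathcal{P}(\mathcal{E})_{/F}$. A functor $V$ from $\Delta_+^{op}$ or $\Gamma_n$ to $\mathcal{D}$ is \emph{representable} if the presheaves $V_m$ are. Since $y$ is fully faithful, a representable semisimplicial object of $\mathcal{D}$ is an object $X\in s_+\mathcal{E}$ with a natural transformation $yX\to\operatorname{const}F$, that is, with a map $a\colon R(X)\to F$. Its matching object in $\mathcal{D}$ is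
\begin{equation}\label{eq:match}
M_n(yX)=yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F,\qquad M_n(yX)(A)=Q_n\bigl(\mathcal{E}(A,X),F(A)\bigr).
\end{equation}
Indeed, the limit of a diagram $V$ in the slice is $\lim V\times_{\lim\operatorname{const}F}F$. The presheaf $\partial\Delta^n$ is the colimit in $\operatorname{Fun}(\Delta_+^{op},\mathcal{S})$ of representables over its category of simplices $\Pi_n^{op}$. Mapping it into $\mathcal{E}(A,X)\to\operatorname{const}F(A)$ identifies the map of limits over $\Pi_n$ with the map $\mathcal{E}(A,X)(\partial\Delta^n)\to F(A)^{\partial\Delta^n}$ of Section~\ref{sec:filling}.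

For a map $q\colon V\to W$ of semisimplicial objects of $\mathcal{D}$, put $N_n(q)=M_nV\times_{M_nW}W_n$; this uses only $q_{<n}$ and $W_{\le n}$. Call $q$ \emph{Reedy surjective} if $V_n\to N_n(q)$ is surjective for all $n\ge0$. All constructions of objects and maps below are instances of the next lemma.

\begin{lemma}\label{lem:reedy}
Let $W$ be a semisimplicial object of $\mathcal{D}=\mathcal{P}(\mathcal{E})_{/F}$.
\begin{enumerate}
\item[(i)] Suppose that $M_nV\times_{M_nW}W_n$ is coverable for every $n\ge0$, every representable $V\colon\Gamma_{n-1}\to\mathcal{D}$ and every map $V\to W_{<n}$. Then there is a Reedy surjective map $V\to W$ with $V$ representable.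
\item[(ii)] Let $q\colon V\to W$ be Reedy surjective and let $g\colon V'\to W$ be a map with $V'$ representable. Then there is a map $l\colon V'\to V$ with $ql\simeq g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Given $q_{<n}\colon V_{<n}\to W_{<n}$, choose a surjection $V_n\to M_nV\times_{M_nW}W_n$ with $V_n$ representable. Its first component extends $V$ to $\Gamma_n$ by (R1), and its second component, with the homotopy over $M_nW$, extends $q$ by (R2). Conclude by (R3).

(ii) Let $E_n$ be the fiber of $\operatorname{Map}(V'_{\le n},V_{\le n})\to\operatorname{Map}(V'_{\le n},W_{\le n})$ over $g_{\le n}$, with mapping spaces taken in $\mathcal{D}$. Apply (R2) to $V$ and to $W$ and take fibers. This gives $E_n=E_{n-1}\times_{E'}E''$, where $E''$ is the fiber of $\operatorname{Map}(V'_n,V_n)\to\operatorname{Map}(V'_n,W_n)$ over $g_n$ and $E'$ is the fiber of $\operatorname{Map}(V'_n,M_nV)\to\operatorname{Map}(V'_n,M_nW)$ over the image of $g_n$. The space $E'$ is also the fiber of $\operatorname{Map}(V'_n,N_n(q))\to\operatorname{Map}(V'_n,W_n)$ over $g_n$. If $V'_n=yA$, the fibers of $E''\to E'$ are therefore fibers of $V_n(A)\to N_n(q)(A)$, which are nonempty. So $E_n\to E_{n-1}$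 is surjective, and $\lim E_n$ is nonempty by (S3). By (R3), a point of it is the required lift.
\end{proof}

\subsection*{Hypercovers}
A \emph{hypercover} of $F$ is an object $X\in s_+\mathcal{E}$ with a map $a\colon R(X)\to F$ such that $yX_n\to yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F$ is surjective for all $n\ge0$. Equivalently, the map from $yX$ to the terminal semisimplicial object of $\mathcal{P}(\mathcal{E})_{/F}$ is Reedy surjective.

\begin{lemma}\label{lem:hyper}
\begin{enumerate}
\item[(i)] A Kan complex $X$ in $\mathcal{E}$ is a hypercover of $R(X)$.
\item[(ii)] If $(X,a)$ is a hypercover of $F$, then $X$ is a Kan complex and $a$ is an equivalence.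
\end{enumerate}
\end{lemma}

\begin{proof}
Evaluate at each $A\in\mathcal{E}$ using \eqref{eq:match}, and apply Lemma~\ref{lem:kan-surj}(iii) and Lemma~\ref{lem:surj-kan}(ii). This is where it matters that the Kan condition is stated with split epimorphisms: it can be tested on each $\mathcal{E}(A,X)$.
\end{proof}

So $F\in\mathcal{I}$ if and only if $F$ has a hypercover. To build one, we need the matching objects \eqref{eq:match} to be coverable, and we do not know in advance which objects $X^{\partial\Delta^n}$ will occur. We therefore ask for coverability over all representables.

\begin{proposition}\label{prop:crit}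
A presheaf $F$ lies in $\mathcal{I}$ if and only if the following holds for all $n\ge0$.
\begin{enumerate}
\item[$(\mathrm{Cov}_n)$] For all $A\in\mathcal{E}$ and all $u\colon yA\to F^{S^{n-1}}$, the presheaf $yA\times_{F^{S^{n-1}}}F$ is coverable.
\end{enumerate}
In particular, by $(\mathrm{Cov}_0)$ with $A=1$, every object of $\mathcal{I}$ is coverable.
\end{proposition}

\begin{proof}
Let $F=R(X)$ with $X$ Kan, and let $u$ be given. By Lemma~\ref{lem:kan-surj}(i), $yX^{\partial\Delta^n}\to F^{\partial\Delta^n}$ is surjective, so $u$ lifts to a map $A\to X^{\partial\Delta^n}$. Then
\[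
y\bigl(A\times_{X^{\partial\Delta^n}}X_n\bigr)\to yA\times_{yX^{\partial\Delta^n}}\bigl(yX^{\partial\Delta^n}\times_{F^{\partial\Delta^n}}F\bigr)=yA\times_{F^{\partial\Delta^n}}F
\]
is a base change of the surjection of Lemma~\ref{lem:hyper}(i).

Conversely, assume all $(\mathrm{Cov}_n)$. Apply Lemma~\ref{lem:reedy}(i) with $W$ terminal. Its hypothesis asks that the objects \eqref{eq:match} be coverable, which is $(\mathrm{Cov}_n)$ with $A=X^{\partial\Delta^n}$; this object exists because $\mathcal{E}$ has finite limits. We obtain a hypercover of $F$, and Lemma~\ref{lem:hyper}(ii) applies.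
\end{proof}

The criterion no longer mentions semisimplicial objects, and the closure properties of $\mathcal{I}$ become manipulations of pullbacks.

\begin{proposition}\label{prop:closure}
The class $\mathcal{I}$ contains the representables and is closed in $\mathcal{P}(\mathcal{E})$ under finite limits and under realizations of groupoid objects.
\end{proposition}

\begin{proof}
\emph{Representables.} Let $F=yB$. The pullback in $(\mathrm{Cov}_n)$ is $y(A\times B)$ for $n=0$ and $y(A\times_{B\times B}B)$ for $n=1$. For $n\ge2$ it is $yA$, because $F$ takes discrete values and $S^{n-1}$ is connected, so that $F\to F^{S^{n-1}}$ is an equivalence. In particular $1\in\mathcal{I}$, and by (P3) closure under finite limits reduces to pullbacks.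

\emph{Pullbacks.} Let $F=F_1\times_{F_0}F_2$ with $F_i\in\mathcal{I}$, and let $u\colon yA\to F^{S^{n-1}}$. Put $N_i=yA\times_{F_i^{S^{n-1}}}F_i$. Interchanging limits, $yA\times_{F^{S^{n-1}}}F=N_1\times_{N_0}N_2$. Choose surjections $yU_i\to N_i$ for $i=1,2$. Then $yU_1\times_{N_0}yU_2\to N_1\times_{N_0}N_2$ is a composite of two base changes of surjections, so it suffices to cover its source. The obstacle is that $N_0$ is not representable. We trade the fiber product over $N_0$ for one over $yA$: with $B=U_1\times_AU_2\in\mathcal{E}$,
\[
yU_1\times_{N_0}yU_2=yB\times_{N_0\times_{yA}N_0}N_0 .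
\]
The map $N_0\to yA$ is a base change of the constant map $F_0\to F_0^{S^{n-1}}$, so its diagonal $N_0\to N_0\times_{yA}N_0$ is a base change of the diagonal of that map, which by (P4) is the constant map $F_0\to F_0^{S^n}$. Hence $yU_1\times_{N_0}yU_2=yB\times_{F_0^{S^n}}F_0$, which is coverable by $(\mathrm{Cov}_{n+1})$ for $F_0$. The shift from $n$ to $n+1$ is the reason for carrying the conditions in all degrees at once.

\emph{Groupoid objects.} Let $G_\bullet$ be a groupoid object with terms in $\mathcal{I}$ and let $F=|G_\bullet|$. By (P2), $p\colon G_0\to F$ is surjective and $G_0\times_FG_0=G_1$. For $(\mathrm{Cov}_0)$, choose a surjection $yB\to G_0$; then $y(A\times B)\to yA\times F$ is surjective.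

Let $n\ge1$. We view a sphere $S^{n-1}$ in $F$ as two poles together with an $S^{n-2}$ of paths between them. After lifting the poles to $G_0$, paths become points of $G_1$, and everything is expressed through objects already known to be in $\mathcal{I}$. Precisely, let $K=S^{n-2}$. By (P4),
\[
F^{S^{n-1}}=F\times_{F^K}F=F^K\times_{(F\times F)^K}(F\times F).
\]
The right side is the cotensor by $K$, in the slice $\mathcal{P}(\mathcal{E})_{/F\times F}$, of the diagonal $\delta\colon F\to F\times F$. Base change along $p\times p$ preserves limits, hence cotensors, and sends $\delta$ to $G_0\times_FG_0=G_1\to G_0\times G_0$. Therefore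
\[
D:=F^{S^{n-1}}\times_{F\times F}(G_0\times G_0)=G_1^K\times_{(G_0\times G_0)^K}(G_0\times G_0)
\]
is a finite limit of objects of $\mathcal{I}$, so $D\in\mathcal{I}$. The constant map $F\to F^{S^{n-1}}$ followed by the projection to $F\times F$ is $\delta$, so $D\times_{F^{S^{n-1}}}F=(G_0\times G_0)\times_{F\times F}F=G_1$. Given $u\colon yA\to F^{S^{n-1}}$, its image in $F\times F$ lifts to $G_0\times G_0$ by projectivity, so $u$ factors through $D$. Then $yA\times_{F^{S^{n-1}}}F=yA\times_DG_1$ lies in $\mathcal{I}$, and hence is coverable.
\end{proof}

\begin{proposition}\label{prop:maps}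
For Kan complexes $X,Y$ in $\mathcal{E}$, every map $\varphi\colon R(X)\to R(Y)$ is homotopic to $R(f)$ for some $f\colon X\to Y$.
\end{proposition}

\begin{proof}
Regard $yY$, through the identity of $R(Y)$, and $yX$, through $\varphi$, as representable semisimplicial objects of $\mathcal{P}(\mathcal{E})_{/R(Y)}$. The map from $yY$ to the terminal object is Reedy surjective by Lemma~\ref{lem:hyper}(i), so Lemma~\ref{lem:reedy}(ii) gives a map $yX\to yY$ over $R(Y)$. It comes from a map $f$ of $s_+\mathcal{E}$ because $y$ is fully faithful. Passing to colimits, $R(f)$ is a map over $R(Y)$ from $\varphi$ to the identity, so $R(f)\simeq\varphi$.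
\end{proof}

\section{The localization}\label{sec:loc}

\begin{proposition}\label{prop:fibcat}
The category $s_+\mathcal{E}_{fib}$ is a fibration category with all objects fibrant. The functor $R$ preserves the terminal object and pullbacks along fibrations, and it creates weak equivalences.
\end{proposition}

\begin{proof}
Weak equivalences are the maps inverted by $R$, so they contain the isomorphisms and satisfy two-out-of-six. The terminal object has $\mathcal{E}(A,1)=T$, so $R(1)$ is terminal by (T1). Kan fibrations are defined by lifting properties of the maps $\mathcal{E}(A,f)$, so they contain the isomorphisms and are closed under composition and base change in $s_+\mathcal{E}$. If $X\to Y$ is a fibration and $Z\to Y$ a map of Kan complexes, then $X\times_YZ\to Z\to1$ is a composite of fibrations, so the pullback is a Kan complex. By Lemma~\ref{lem:pullback}, applied to each $\mathcal{E}(A,-)$, the functor $R$ preserves it. If $R(X)\to R(Y)$ is an equivalence, so is its base change $R(X\times_YZ)\to R(Z)$; thus trivial fibrations are stable under base change.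

It remains to factor a map $f\colon X\to Y$ of Kan complexes. Put $F=R(X)$ and $F'=R(Y)$. We want a new presentation $Z$ of $F$ with enough simplices to be fibrant over $Y$. An $n$-simplex of $Z$ should therefore record an $n$-simplex of $Y$ together with a lift of its image in $F'$ to $F$. This suggests the semisimplicial object $W$ of $\mathcal{P}(\mathcal{E})_{/F}$ with $W_n=yY_n\times_{F'}F$, the base change of $yY\to\operatorname{const}F'$ along $R(f)$. By naturality of the colimit cocones, $f$ induces a map $g\colon yX\to W$ over $F$.

If $V\colon\Gamma_{n-1}\to\mathcal{P}(\mathcal{E})_{/F}$ is representable and $V\to W_{<n}$ is a map, then $M_nV\times_{M_nW}W_n$ is built from representables, $F$ and $F'$ by finite limits. It lies in $\mathcal{I}$ by Proposition~\ref{prop:closure} and so is coverable. Lemma~\ref{lem:reedy}(i) gives $Z\in s_+\mathcal{E}$ and a Reedy surjective map $q\colon yZ\to W$ over $F$, and Lemma~\ref{lem:reedy}(ii) gives $i\colon X\to Z$ over $F$ with $q\circ yi\simeq g$. Let $p\colon Z\to Y$ be induced by $yZ\to W\to yY$. Then $y(pi)\simeq yf$, so $pi=f$ because mapping spaces in $s_+\mathcal{E}$ are discrete.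

Let $Q=yY^{\partial\Delta^n}\times_{F'^{\partial\Delta^n}}F'$ be the matching object of $yY$ over $F'$. Base change $\mathcal{P}(\mathcal{E})_{/F'}\to\mathcal{P}(\mathcal{E})_{/F}$ preserves limits, so $M_nW=Q\times_{F'}F$ and $W_n=yY_n\times_QM_nW$. Consequently
\[
N_n(q)=M_n(yZ)\times_{M_nW}W_n=M_n(yZ)\times_QyY_n .
\]
\begin{itemize}
\item \emph{$Z$ is a Kan complex.} The projection $N_n(q)\to M_n(yZ)$ is a base change of $yY_n\to Q$, which is surjective by Lemma~\ref{lem:hyper}(i). So $yZ_n\to N_n(q)\to M_n(yZ)$ is surjective, and $Z$ is a hypercover of $F$. By Lemma~\ref{lem:hyper}(ii), $Z$ is a Kan complex and $R(Z)\to F$ is an equivalence.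
\item \emph{$i$ is a weak equivalence.} It is a map over $F$, so the composite $R(X)\to R(Z)\to F$ is homotopic to the identity, and the second map is an equivalence.
\item \emph{$p$ is a Kan fibration.} By \eqref{eq:match}, the value of $N_n(q)$ at $A$ is $Q_n(\mathcal{E}(A,Z),F(A))\times_{Q_n(\mathcal{E}(A,Y),F'(A))}\mathcal{E}(A,Y_n)$. So Lemma~\ref{lem:surj-kan}(i) applies to the map of pairs $(\mathcal{E}(A,Z),F(A))\to(\mathcal{E}(A,Y),F'(A))$ for each $A$. \qedhere
\end{itemize}
\end{proof}

Let $\gamma\colon s_+\mathcal{E}_{fib}\to\mathcal{L}=\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})$ be the localization and let $\bar R\colon\mathcal{L}\to\mathcal{P}(\mathcal{E})$ be the functor with $\bar R\gamma\simeq R$. Mapping spaces in a localization are hard to compute directly. We avoid this: in the presence of finite limits, higher homotopy groups of mapping spaces are components of other mapping spaces, so control of $\pi_0$ is enough.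

\begin{lemma}\label{lem:ff}
Let $\Psi\colon\mathcal{L}\to\mathcal{D}$ be a functor between $\infty$-categories with finite limits. If $\Psi$ preserves finite limits, is conservative, and is surjective on $\pi_0$ of mapping spaces, then $\Psi$ is fully faithful.
\end{lemma}

\begin{proof}
For a map $q\colon e\to x$ in an $\infty$-category, let $\operatorname{Sec}(q)$ be the fiber of $q_*\colon\operatorname{Map}(x,e)\to\operatorname{Map}(x,x)$ over the identity. Its points are pairs $(s,\zeta)$ with $\zeta$ a path from $qs$ to $\mathrm{id}$.

\emph{Claim: two sections that are homotopic as maps $x\to e$ lie in the same component of $\operatorname{Sec}(q)$.} Transporting along the homotopy, we may take them to be $(s,\zeta)$ and $(s,\zeta')$. They lie in the same component if the loop $\zeta'^{-1}\zeta$ at $qs$ is in the image of $\pi_1(\operatorname{Map}(x,e),s)\to\pi_1(\operatorname{Map}(x,x),qs)$. This homomorphism is surjective: composition with $s$ is a map $s_*\colon\operatorname{Map}(x,x)\to\operatorname{Map}(x,e)$ with $s_*(\mathrm{id})=s$ and $q_*s_*\simeq\mathrm{id}$, so $q_*s_*$ induces a bijection $\pi_1(\operatorname{Map}(x,x),\mathrm{id})\to\pi_1(\operatorname{Map}(x,x),qs)$.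

Now let $x,x'\in\mathcal{L}$. By (S2), it suffices to show that for every $k\ge0$ and $\alpha\colon S^{k-1}\to\operatorname{Map}(x,x')$, the space of extensions of $\alpha$ to $D^k$ surjects onto the space of extensions of $\Psi\alpha$. The map $\alpha$ corresponds to a map $x\to x'^{S^{k-1}}$ to the cotensor, a finite limit. Let $q\colon e=x\times_{x'^{S^{k-1}}}x'\to x$ be the projection. The space of extensions of $\alpha$ is $\operatorname{Sec}(q)$, and, since $\Psi$ preserves finite limits, that of $\Psi\alpha$ is $\operatorname{Sec}(\Psi q)$.

Let $s$ be a section of $\Psi q$. Choose $t\colon x\to e$ with $\Psi t\simeq s$ as maps, and put $a=qt$. Then $\Psi a\simeq\Psi q\circ s\simeq\mathrm{id}$, so $a$ is an equivalence by conservativity. The map $s_0=ta^{-1}$ satisfies $qs_0\simeq\mathrm{id}$, so it underlies a section of $q$. As maps, $\Psi s_0\simeq\Psi t\circ(\Psi a)^{-1}\simeq s$. By the claim, $\Psi s_0$ and $s$ lie in the same component of $\operatorname{Sec}(\Psi q)$.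
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
We check the hypotheses of Lemma~\ref{lem:ff} for $\bar R$. By (L2), $\mathcal{L}$ has finite limits.

\emph{Finite limits.} The terminal object is preserved by (L2) and Proposition~\ref{prop:fibcat}. By (L1), a cospan in $\mathcal{L}$ is equivalent to one with legs $\gamma(f)\gamma(w)^{-1}$ and $\gamma(f')\gamma(w')^{-1}$, and hence to the image of the cospan $(f,f')$. Factoring $f$ as a weak equivalence followed by a fibration, we may assume that $f$ is a fibration. The strict pullback of this cospan is sent to a pullback by $\gamma$, by (L2), and by $R\simeq\bar R\gamma$, by Proposition~\ref{prop:fibcat}. So $\bar R$ preserves pullbacks.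

\emph{Conservativity.} If $\bar R(\gamma(f)\gamma(w)^{-1})$ is an equivalence, then so is $R(f)$. Hence $f$ is a weak equivalence and $\gamma(f)\gamma(w)^{-1}$ is an equivalence.

\emph{Surjectivity on $\pi_0$ of mapping spaces} follows from Proposition~\ref{prop:maps}, since $\gamma$ is essentially surjective.

So $\bar R$ is fully faithful. Its essential image is $\mathcal{I}$ by the definition of $\mathcal{I}$, and the closure properties are Proposition~\ref{prop:closure}.
\end{proof}

\section{The ex/lex completion inside presheaves}\label{sec:exlex}

The subcategory $\mathcal{E}_{ex}$ is exact. It is full and closed under finite limits, so its groupoid objects are the groupoid objects of $\mathcal{P}(\mathcal{E})$ with terms in it; their realizations lie in $\mathcal{E}_{ex}$, and they are effective and stable under pullback by (P2). It remains to prove the universal property.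

Let $\mathcal{D}$ be exact. The natural way to extend a functor $g\colon\mathcal{E}\to\mathcal{D}$ to presheaves is left Kan extension, but $\mathcal{D}$ has too few colimits. So we embed $\mathcal{D}$ in an $\infty$-topos, preserving finite limits and realizations of groupoid objects, extend there, and check that the values on $\mathcal{E}_{ex}$ return to $\mathcal{D}$. Enlarging the universe, we may assume that $\mathcal{D}$ is small. This does not change $\mathcal{E}_{ex}$, because small spaces are closed under finite limits and countable colimits in the larger $\infty$-category of spaces.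

Call $f\colon U\to X$ in $\mathcal{D}$ an \emph{effective epimorphism} if $X=|\check{C}(f)|$.

\begin{lemma}\label{lem:effepi}
Let $\mathcal{D}$ be exact.
\begin{enumerate}
\item[(i)] Effective epimorphisms are stable under base change. If $G_\bullet$ is a groupoid object, then $G_0\to|G_\bullet|$ is an effective epimorphism with \v{C}ech nerve $G_\bullet$.
\item[(ii)] Base change $\mathcal{D}_{/X}\to\mathcal{D}_{/U}$ along an effective epimorphism $f\colon U\to X$ is conservative.
\item[(iii)] For every $f\colon U\to X$, the induced map $I=|\check{C}(f)|\to X$ is a monomorphism.
\item[(iv)] Effective epimorphisms are closed under composition.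
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $Y\to X$, the \v{C}ech nerve of $Y\times_XU\to Y$ is $Y\times_X\check{C}(f)$, whose realization is $Y$ by stability under pullback. The second claim is effectivity.

(ii) Let $Y\to Y'$ be a map over $X$ whose base change to $U$ is an equivalence. Each $\check{C}(f)_n\to X$ factors through $U$, so $Y\times_X\check{C}(f)\to Y'\times_X\check{C}(f)$ is an equivalence. Its realization is $Y\to Y'$.

(iii) By effectivity, the canonical map $U\times_XU\to U\times_IU$ is an equivalence. It is a section of the map $U\times_IU\to U\times_XU$ induced by $I\to X$, which is therefore an equivalence. The latter map is the base change of the diagonal $I\to I\times_XI$ along $U\times_XU\to I\times_XU\to I\times_XI$. Both of these maps are base changes of $U\to I$, hence effective epimorphisms by (i). By (ii), applied twice, the diagonal is an equivalence, so $I\to X$ is a monomorphism.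

(iv) Let $f\colon U\to X$ be a composite of two effective epimorphisms, and let $I$ be as in (iii). Base change along $f$ is conservative by (ii). The map $I\times_XU\to U$ is a monomorphism with a section, given by $U\to I$, hence an equivalence. So $I\to X$ is an equivalence.
\end{proof}

Call a sieve on $X\in\mathcal{D}$ \emph{covering} if it contains an effective epimorphism. This is a Grothendieck topology. Maximal sieves contain identities, and the pullback of a covering sieve is covering by (i). For transitivity, let $U\to X$ be an effective epimorphism and let $S$ be a sieve on $X$ whose pullback to $U$ contains an effective epimorphism $V\to U$; then $S$ contains $V\to X$, which is an effective epimorphism by (iv). Sieves on $X$ are the subobjects $S\subset yX$ in $\mathcal{P}(\mathcal{D})$, and a presheaf $H$ is a \emph{sheaf} if $\operatorname{Map}(yX,H)\to\operatorname{Map}(S,H)$ is an equivalence for every covering sieve. The sheaves form an $\infty$-topos $\mathrm{Sh}(\mathcal{D})$, and the inclusion into $\mathcal{P}(\mathcal{D})$ has a left exact left adjoint $L$ \cite[6.2.2.7]{HTT}, which inverts the covering sieves.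

\begin{lemma}\label{lem:embed}
Representable presheaves on $\mathcal{D}$ are sheaves. The resulting functor $h\colon\mathcal{D}\to\mathrm{Sh}(\mathcal{D})$ is fully faithful and preserves finite limits and realizations of groupoid objects.
\end{lemma}

\begin{proof}
Let $f\colon U\to X$ be an effective epimorphism and let $\langle f\rangle\subset yX$ be the sieve it generates. By (P2) for $\mathcal{P}(\mathcal{D})$, we have $\langle f\rangle=|y\check{C}(f)|$. So $\operatorname{Map}(\langle f\rangle,yZ)=\lim\operatorname{Map}(\check{C}(f)_\bullet,Z)=\operatorname{Map}(X,Z)$. Now let $S\supset\langle f\rangle$ be a sieve, and write $S$ as the colimit of the representables $yV\to S$. Since colimits are stable under pullback, $\langle f\rangle=\langle f\rangle\times_{yX}S$ is the colimit of the presheaves $\langle f\rangle\times_{yX}yV=\langle f_V\rangle$, where $f_V\colon V\times_XU\to V$ is an effective epimorphism. Thus $\langle f\rangle\to S$ is a colimit of maps $\langle f_V\rangle\to yV$, each inverted by $\operatorname{Map}(-,yZ)$. Hence $\operatorname{Map}(S,yZ)=\operatorname{Map}(\langle f\rangle,yZ)=\operatorname{Map}(X,Z)$, and $yZ$ is a sheaf.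

The functor $h$ is fully faithful and preserves finite limits because $y$ has these properties and limits of sheaves are computed in presheaves. Let $G_\bullet$ be a groupoid object of $\mathcal{D}$ with realization $X$, and let $f\colon G_0\to X$. Then $G_\bullet=\check{C}(f)$, so the colimit of $hG_\bullet$ in $\mathrm{Sh}(\mathcal{D})$ is $L\langle f\rangle\simeq L(yX)=hX$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
The functor $y\colon\mathcal{E}\to\mathcal{E}_{ex}$ preserves finite limits, so restriction along it lands in finite-limit-preserving functors. We show that restriction is essentially surjective and fully faithful.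

\emph{Essential surjectivity.} Let $g\colon\mathcal{E}\to\mathcal{D}$ preserve finite limits, and let $\hat g\colon\mathcal{P}(\mathcal{E})\to\mathrm{Sh}(\mathcal{D})$ be the left Kan extension of $hg$ along $y$. It preserves colimits. Since $\mathcal{E}$ has finite limits, $hg$ preserves them, and the target is an $\infty$-topos, $\hat g$ also preserves finite limits \cite[6.1.5.2]{HTT}. Consider the class of presheaves $F$ with $\hat gF$ in the essential image of $h$. It contains the representables. It is closed under finite limits, since $h$ is fully faithful and preserves finite limits. Let $G_\bullet$ be a groupoid object with terms in the class. Then $\hat gG_\bullet$ is a groupoid object, and $\hat gG_\bullet\simeq hG'_\bullet$ for a simplicial object $G'_\bullet$ of $\mathcal{D}$. This is a groupoid object because $h$ preserves and reflects pullbacks, and $\hat g|G_\bullet|=|hG'_\bullet|=h|G'_\bullet|$ by Lemma~\ref{lem:embed}. So the class contains $\mathcal{E}_{ex}$, and there is $\tilde g\colon\mathcal{E}_{ex}\to\mathcal{D}$ with $h\tilde g\simeq\hat g|_{\mathcal{E}_{ex}}$. A fully faithful functor reflects limits and colimits, so $\tilde g$ preserves finite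 limits and realizations of groupoid objects. It restricts to $g$.

\emph{Full faithfulness.} Let $k,k'\colon\mathcal{E}_{ex}\to\mathcal{D}$ preserve finite limits and realizations of groupoid objects, and put $g=k|_{\mathcal{E}}$. The formula $\hat gF=\operatorname{colim}_{yA\to F}hgA$ shows that $\hat g|_{\mathcal{E}_{ex}}$ is the left Kan extension of $hg$ along $\mathcal{E}\to\mathcal{E}_{ex}$. So there is a natural transformation $\nu\colon\hat g|_{\mathcal{E}_{ex}}\to hk$ that is the identity on $\mathcal{E}$. Both functors preserve finite limits and realizations of groupoid objects, so the objects at which $\nu$ is an equivalence are closed under these operations. They include the representables, so $\nu$ is an equivalence by minimality of $\mathcal{E}_{ex}$. Thus $hk$ is the left Kan extension of its restriction to $\mathcal{E}$, and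
\[
\operatorname{Map}(k,k')=\operatorname{Map}(hk,hk')=\operatorname{Map}(hk|_{\mathcal{E}},hk'|_{\mathcal{E}})=\operatorname{Map}(k|_{\mathcal{E}},k'|_{\mathcal{E}}),
\]
where the outer equalities hold because $h$ is fully faithful.
\end{proof}

\section{Truncated objects}\label{sec:trunc}

An object $F\in\mathcal{I}$ is $n$-truncated in $\mathcal{I}$ if and only if each space $F(A)$ is $n$-truncated. Indeed, $F(A)=\operatorname{Map}(yA,F)$ with $yA\in\mathcal{I}$; conversely, every $\operatorname{Map}(F',F)$ is a limit of spaces $F(A)$. Let $\mathcal{I}_{tr}\subset\mathcal{I}$ be the full subcategory of objects that are $n$-truncated for some $n$. We write $\delta_F\colon F\to F\times F$ for the diagonal.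

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
\emph{$\mathcal{E}_{ex}\subset\mathcal{I}_{tr}$.} The representables lie in $\mathcal{I}$ and are $0$-truncated, because $\mathcal{E}$ is a $1$-category. A finite diagram in $\mathcal{I}_{tr}$ consists of $n$-truncated objects for a single $n$, so its limit lies in $\mathcal{I}_{tr}$. Let $G_\bullet$ be a groupoid object with terms in $\mathcal{I}_{tr}$, choose $n\ge0$ with $G_0$ and $G_1$ $n$-truncated, and let $F=|G_\bullet|$, which lies in $\mathcal{I}$ by Proposition~\ref{prop:closure}. The map $G_1\to G_0\times G_0$ has $n$-truncated fibers, since these are limits of $n$-truncated spaces. It is the base change of $\delta_F$ along the surjection $G_0\times G_0\to F\times F$, so every fiber of $\delta_F$ occurs among its fibers. Hence $\delta_F$ is $n$-truncated, and $F$ is $(n+1)$-truncated by (S4). The inclusion follows from the minimality of $\mathcal{E}_{ex}$.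

\emph{$\mathcal{I}_{tr}\subset\mathcal{E}_{ex}$.} We show by induction on $n\ge0$ that every $n$-truncated $F\in\mathcal{I}$ lies in $\mathcal{E}_{ex}$; lower truncation levels are included in $n=0$. Choose a surjection $yX_0\to F$ and put $G=yX_0\times_FyX_0$. The point of having proved closure under finite limits is that $G$ again lies in $\mathcal{I}$.

Let $n=0$, so that $F$ is a presheaf of sets and $G\subset y(X_0\times X_0)$. Choose a surjection $yX_1\to G$, and let $(d_1,d_0)\colon X_1\to X_0\times X_0$ be the resulting map. The relation $\sim$ of Section~\ref{sec:example} is then $G(A)$, the kernel of the surjection $\mathcal{E}(A,X_0)\to F(A)$. So $F$ is a presheaf of the form treated in Proposition~\ref{prop:sets}, and $F\in\mathcal{E}_{ex}$.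

Let $n\ge1$. The map $G\to y(X_0\times X_0)$ is a base change of $\delta_F$, hence $(n-1)$-truncated. Its target takes discrete values, so each $G(A)$ is a disjoint union of $(n-1)$-truncated spaces, and is $(n-1)$-truncated because $n-1\ge0$. By induction $G\in\mathcal{E}_{ex}$. The \v{C}ech nerve of $yX_0\to F$ has terms $yX_0$ and $G\times_{yX_0}\cdots\times_{yX_0}G$, which lie in $\mathcal{E}_{ex}$, and its realization is $F$ by (P2).
\end{proof}

By the three parts of Theorem~\ref{thm:main}, $\mathcal{E}_{ex/lex}\simeq\mathcal{E}_{ex}=\mathcal{I}_{tr}$, and $\bar R$ identifies $\mathcal{I}_{tr}$ with the full subcategory of $\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})$ on the objects that are $n$-truncated for some $n$. This proves the conjecture. The universal functor sends $A\in\mathcal{E}$ to the constant semisimplicial object on $A$. This object is a Kan complex: horns are connected, so its matching object for $\Lambda^n_k$ is $A$ and the comparison map is the identity. Moreover $R(\operatorname{const}A)=yA\times|T|\simeq yA$.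

\section{All Kan complexes, and the set-truncated ones}\label{sec:compl}

The results of this section are not used above. For an $\infty$-category $\mathcal{D}$, let $\tau_{\le n}\mathcal{D}$ be the full subcategory of $n$-truncated objects. For $F\in\mathcal{P}(\mathcal{E})$, let $\tau_{\le n}F$ be the pointwise $n$-truncation; the functor $\tau_{\le n}$ is left adjoint to the inclusion of $\tau_{\le n}\mathcal{P}(\mathcal{E})$. First, the truncation condition in the conjecture cannot be dropped. Every object of $\mathcal{E}_{ex/lex}$ is truncated, so $\mathcal{E}_{ex/lex}$ corresponds under $\bar R$ to all of $\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})$ if and only if every Kan complex in $\mathcal{E}$ is truncated, and this can fail.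

\begin{example}\label{ex:nontrunc}
Let $\mathcal{E}$ be the category of finite sets, and let $X=\prod_{n\ge1}K(\mathbb{Z}/2,n)$ in the standard simplicial model, where the $m$-simplices of $K(\mathbb{Z}/2,n)$ are the normalized cocycles $Z^n(\Delta[m];\mathbb{Z}/2)$. These vanish for $n>m$, so $X_m=\prod_{1\le n\le m}Z^n(\Delta[m];\mathbb{Z}/2)$ is finite. The simplicial set $X$ is Kan, and surjections of finite sets split, so $X$ gives a Kan complex in $\mathcal{E}$. By (T1), $R(X)(1)=|X|$, which has $\pi_n=\mathbb{Z}/2$ for all $n\ge1$. So $X$ is not truncated.
\end{example}

The nontruncated Kan complexes are nevertheless determined by the completion.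

\begin{theorem}\label{thm:postnikov}
For every finitely complete $\mathcal{E}$, the $\infty$-category $\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})$ is exact. A presheaf $F\in\mathcal{P}(\mathcal{E})$ lies in $\mathcal{I}$ if and only if $\tau_{\le n}F\in\mathcal{E}_{ex}$ for all $n\ge0$. Consequently
\[
\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})\simeq\lim\bigl(\cdots\to\tau_{\le n+1}\mathcal{E}_{ex/lex}\to\tau_{\le n}\mathcal{E}_{ex/lex}\to\cdots\to\tau_{\le0}\mathcal{E}_{ex/lex}\bigr),
\]
where the transition functors are truncations.
\end{theorem}

\begin{proof}
The full subcategory $\mathcal{I}$ is closed under finite limits and realizations of groupoid objects, so it is exact by the argument given for $\mathcal{E}_{ex}$ at the start of Section~\ref{sec:exlex}.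

Let $F'=\tau_{\le n}F$. The fibers of $F\to F'$ are pointwise \emph{$n$-connected}: nonempty with $\pi_i=0$ for $i\le n$. By (S2), the comparison map
\[
c_k\colon F\to F^{S^{k-1}}\times_{F'^{S^{k-1}}}F'
\]
is surjective for $0\le k\le n+1$. If a finite complex $K'$ is obtained from $K$ by attaching a $k$-cell, then $F^{K'}\to F^K\times_{F'^K}F'^{K'}$ is a base change of $c_k$. By induction on cells, $F^K\to F'^K$ is surjective for every finite complex $K$ of dimension at most $n+1$.

Let $F\in\mathcal{I}$. We check $(\mathrm{Cov}_m)$ for $F'$, with $u\colon yA\to F'^{S^{m-1}}$. If $m\ge n+2$, then the fibers $\Omega^{m-1}$ of the evaluation $F'^{S^{m-1}}\to F'$ are contractible. So the constant map is an equivalence, and the pullback is $yA$. If $m\le n+1$, then $u$ lifts to $F^{S^{m-1}}$ by projectivity. The map $yA\times_{F^{S^{m-1}}}F\to yA\times_{F'^{S^{m-1}}}F'$ is a base change of $c_m$, hence surjective, and its source is coverable. So $F'\in\mathcal{I}_{tr}=\mathcal{E}_{ex}$.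

Conversely, suppose that all truncations of $F$ lie in $\mathcal{E}_{ex}$. We check $(\mathrm{Cov}_m)$ for $F$, taking $n=m$. Given $u\colon yA\to F^{S^{m-1}}$, let $N=yA\times_{F^{S^{m-1}}}F$ and $N'=yA\times_{F'^{S^{m-1}}}F'$. The presheaf $N'$ is coverable because $F'\in\mathcal{I}$. The map $N\to N'$ is a base change of $c_m$. By (S2), its fibers are nonempty, hence $m$-fold loop spaces of $m$-connected spaces, hence connected. So $N\to N'$ is pointwise bijective on $\pi_0$. A surjection $yU\to N'$ lifts to $yU\to N$ by projectivity, and the lift is surjective on $\pi_0$ because $\pi_0N\cong\pi_0N'$.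

Finally, $\mathcal{S}$ is Postnikov complete: $B\mapsto(\tau_{\le n}B)_n$ is an equivalence $\mathcal{S}\simeq\lim_n\tau_{\le n}\mathcal{S}$. Applying $\operatorname{Fun}(\mathcal{E}^{op},-)$ gives $\mathcal{P}(\mathcal{E})\simeq\lim_n\tau_{\le n}\mathcal{P}(\mathcal{E})$. Under this equivalence $\mathcal{I}$ is the full subcategory of towers whose $n$-th term lies in $\tau_{\le n}\mathcal{E}_{ex}$ for all $n$. Since $\mathcal{E}_{ex}\subset\mathcal{I}$, the first implication shows that truncation preserves $\mathcal{E}_{ex}$. So the categories $\tau_{\le n}\mathcal{E}_{ex}$ form a subtower, and its limit is this full subcategory.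
\end{proof}

We end with the bottom of the tower. A $1$-category is \emph{Barr-exact} if it has finite limits, every equivalence relation has a quotient of which it is the kernel pair, and regular epimorphisms are stable under pullback. In such a category a regular epimorphism is the quotient of its kernel pair, and regular epimorphisms compose. It follows that a finite-limit-preserving functor between Barr-exact categories preserves regular epimorphisms if and only if it preserves quotients of equivalence relations. The \emph{$1$-categorical ex/lex completion} of $\mathcal{E}$ is a finite-limit-preserving functor from $\mathcal{E}$ to a Barr-exact category $\mathcal{E}_0$ such that, for every Barr-exact $\mathcal{D}$, restriction is an equivalence from functors $\mathcal{E}_0\to\mathcal{D}$ preserving finite limits and quotients of equivalence relations to finite-limit-preserving functors $\mathcal{E}\to\mathcal{D}$.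

\begin{corollary}\label{cor:levels}
For each $n$, we have $\tau_{\le n}\mathrm{Ho}_\infty(s_+\mathcal{E}_{fib})\simeq\tau_{\le n}\mathcal{E}_{ex/lex}$. For $n=0$ this is the $1$-categorical ex/lex completion of $\mathcal{E}$, for every finitely complete $\mathcal{E}$.
\end{corollary}

\begin{proof}
The first claim follows from Theorem~\ref{thm:main}, since both sides are identified with $\tau_{\le n}\mathcal{I}$.

Let $\mathcal{E}_0=\tau_{\le0}\mathcal{I}\subset\operatorname{Fun}(\mathcal{E}^{op},\mathrm{Set})$. It contains the representables and is closed under finite limits. It is closed under quotients of equivalence relations: the nerve of an equivalence relation in $\mathcal{E}_0$ is a groupoid object with terms in $\mathcal{I}$, namely the \v{C}ech nerve of the map to the set-valued quotient, so by (P2) its realization is that quotient, which lies in $\mathcal{I}$ by Proposition~\ref{prop:closure}. Hence equivalence relations in $\mathcal{E}_0$ have effective quotients, and the regular epimorphisms of $\mathcal{E}_0$, being the quotients of their kernel pairs, are the pointwise surjections, which are stable under pullback. So $\mathcal{E}_0$ is Barr-exact. By the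 case $n=0$ in Section~\ref{sec:trunc} and Proposition~\ref{prop:sets}, each object of $\mathcal{E}_0$ is obtained from representables by finite limits and two quotients of equivalence relations. So $\mathcal{E}_0$ is the smallest full replete subcategory of presheaves of sets that contains the representables and is closed under these operations.

Let $\mathcal{D}$ be a Barr-exact category, small after enlarging the universe. Let $\mathrm{Sh}_0(\mathcal{D})$ be the topos of sheaves of sets for the topology whose covering sieves are those containing a regular epimorphism. Representables are sheaves, because a regular epimorphism is the coequalizer of its kernel pair and regular epimorphisms are stable under pullback; the passage from generated sieves to all covering sieves is as in Lemma~\ref{lem:embed}. So we have a fully faithful functor $h\colon\mathcal{D}\to\mathrm{Sh}_0(\mathcal{D})$ preserving finite limits. It preserves quotients of equivalence relations. Indeed, let $f\colon U\to X$ be the quotient of $E\rightrightarrows U$, so that $E$ is the kernel pair of $f$. Every map $V\to X$ lifts to $U$ after pullback to the cover $V\times_XU\to V$, so $hf$ is an epimorphism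 of sheaves. Its kernel pair is $hE$, and in a topos every epimorphism is the coequalizer of its kernel pair.

For $g\colon\mathcal{E}\to\mathcal{D}$ preserving finite limits, the left Kan extension $\hat g\colon\operatorname{Fun}(\mathcal{E}^{op},\mathrm{Set})\to\mathrm{Sh}_0(\mathcal{D})$ of $hg$ preserves colimits, and it preserves finite limits by Diaconescu's theorem. The proof of Theorem~\ref{thm:main}(2) used only these properties of $h$ and $\hat g$, the minimality of the subcategory, and the fact that the diagrams being realized are defined by finite limit conditions. Equivalence relations are also defined by finite limit conditions, so $\hat g$ preserves them and $h$ reflects them. Both steps of that proof therefore apply with realizations of groupoid objects replaced by quotients of equivalence relations, and they give the universal property of $\mathcal{E}\to\mathcal{E}_0$.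
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cisinski}
Cisinski, \emph{Higher Categories and Homotopical Algebra}.

\bibitem{HTT}
Lurie, \emph{Higher Topos Theory}.

\bibitem{slides}
\emph{$\infty$-groupoids in Lextensive Categories},
\texttt{http://www.math.muni.cz/\textasciitilde bourkej/26SZU/slides.pdf}.

\end{thebibliography}
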